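\title{A countable Borel equivalence relation that does not reduce to Turing equivalence}

\begin{abstract}
We show that not every locally countable Borel quasi order of height one has a Borel reduction to Turing reducibility. The counterexample is the orbit equivalence relation $E$ of $SL_3(\mathbb Z)\times SL_3(\mathbb Z)$ acting on $SL_3(\mathbb Z_3)$ by left and right multiplication. It is not Borel reducible even to Turing equivalence, on any set of positive Haar measure; in particular, Turing equivalence is not a universal countable Borel equivalence relation. The main step shows that if $f$ is a countable-to-one Borel map sending $E$-equivalent points to Turing equivalent reals, then for each $k\in SL_3(\mathbb Z_3)$ the real $f(kx)$ is computable from $f(x)$ and $k$ for almost every $x$. Hyperfinite relations, by contrast, always reduce to Turing reducibility.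
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a standard Borel space, for instance a Polish space. A \emph{Borel quasi order} on $X$ is a Borel set ${\preceq}\subseteq X\times X$ that is reflexive and transitive. It is \emph{locally countable} if $\{x: x\preceq y\}$ is countable for every $y\in X$. The basic example is Turing reducibility $\le_T$ on $2^\omega$, where $y\le_T z$ means that some program computes $y$ with oracle $z$: there are countably many programs, so every real computes only countably many reals. A \emph{Borel reduction} of $(X,\preceq)$ to Turing reducibility is a Borel map $f\colon X\to 2^\omega$ such that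
\[
x\preceq y\iff f(x)\le_T f(y)\qquad\text{for all }x,y\in X .
\]
Such a map places a copy of $\preceq$ inside the Turing degrees in a definable way, and it is natural to ask which locally countable orders can be placed there.

Write $x\prec y$ if $x\preceq y$ and $y\not\preceq x$. The \emph{height} of $\preceq$ is the supremum of the number of elements of its strict chains $x_1\prec\dots\prec x_n$. The first case is height one, where $x\prec y$ never holds. Then $x\preceq y$ implies $y\preceq x$, so $\preceq$ is an equivalence relation, and local countability says that its classes are countable. A locally countable Borel quasi order of height one is therefore the same thing as a \emph{countable Borel equivalence relation} $E$, and a Borel reduction to $\le_T$ is a Borel map sending $E$-equivalent points to Turing equivalent reals and $E$-inequivalent points to Turing incomparable reals. The following question is posed as open in \cite{RMC}.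

\begin{quote}
Does every locally countable Borel quasi order of height one have a Borel reduction to Turing reducibility?
\end{quote}

The simplest cases suggest that the answer is yes. For equality on $2^\omega$ one needs a Borel family of pairwise incomparable reals, and a finite extension argument produces one. The same argument handles $E_0$, the relation of eventual agreement on $2^\omega$, and with it a whole class of relations. Recall that a Borel equivalence relation is \emph{hyperfinite} if it is an increasing union of countably many Borel equivalence relations with finite classes.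

\begin{proposition}\label{prop:hyperfinite}
Every hyperfinite Borel equivalence relation has a Borel reduction to $\le_T$.
\end{proposition}

The reason for optimism is that the positive requirements look cheap. If $x\mathrel E y$, we need \emph{some} program computing $f(y)$ from $f(x)$, and nothing in the definition asks that this program be easy to find. The builder of $f$ may hide the programs and spend the remaining freedom on diagonalization. We show that there are relations for which the programs cannot be hidden, and that the answer to the question is no.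

Let $K=SL_3(\mathbb Z_3)$, where $\mathbb Z_3$ is the ring of $3$-adic integers. It is a compact metrizable group; let $\mu$ be its Haar probability measure, which is invariant under left and right translations. Let $\Gamma=SL_3(\mathbb Z)\le K$, and let $E$ be the orbit equivalence relation of the action $(a,b)\cdot x=axb^{-1}$ of $\Gamma\times\Gamma$ on $K$. Since $E$ is a countable union of graphs of homeomorphisms, it is a countable Borel equivalence relation. A countable Borel equivalence relation $F$ is \emph{universal} if every countable Borel equivalence relation $F'$ is Borel reducible to it, that is, if there is a Borel map $g$ with $x\mathrel{F'}y\iff g(x)\mathrel F g(y)$.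

\begin{theorem}\label{thm:answer}
The relation $E$ has no Borel reduction to $(2^\omega,\le_T)$. Moreover, for every Borel set $Y\subseteq K$ with $\mu(Y)>0$ there is no Borel map $f\colon Y\to2^\omega$ such that $x\mathrel E y\iff f(x)\equiv_T f(y)$ for all $x,y\in Y$. In particular, $\equiv_T$ is not a universal countable Borel equivalence relation.
\end{theorem}

Borel reductions compose, so every countable Borel equivalence relation to which $E$ is Borel reducible, for instance a universal one, also has no Borel reduction to $\le_T$ or to $\equiv_T$.

Theorem~\ref{thm:answer} follows from a rigidity statement. We code $k\in K$ by a real listing the matrices $k\bmod 3^j$, $j\in\omega$; we write $z\oplus k$ for the join of $z$ with this code, and call $k$ \emph{computable} if its code is.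

\begin{theorem}\label{thm:translate}
Let $X\subseteq K$ be Borel, $E$-invariant and conull. Let $f\colon X\to 2^\omega$ be Borel and countable-to-one, with $x\mathrel E y\Rightarrow f(x)\equiv_T f(y)$. Then for every $k\in K$ we have $f(kx)\le_T f(x)\oplus k$ for $\mu$-almost every $x$. If $k$ is computable, then $f(kx)\equiv_T f(x)$ for $\mu$-almost every $x$.
\end{theorem}

The map sending $x$ to its code satisfies the hypotheses, and for it the conclusion is immediate, because $kx\bmod 3^j$ is the product of $k\bmod 3^j$ and $x\bmod 3^j$. The theorem says that every $f$ as above behaves in this respect like the code: invariance of the degree under the countable group $\Gamma\times\Gamma$ spreads to all computable elements of $K$. Since some computable $k$ moves almost every point out of its $E$-class, no such $f$ is a reduction.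

After conventions on Turing functionals (Section~\ref{sec:functionals}) we prove Proposition~\ref{prop:hyperfinite} (Section~\ref{sec:hyperfinite}); it is not needed for the theorems, but it shows what a counterexample must prevent. Section~\ref{sec:group} collects the facts about $K$ and $\Gamma$, and Section~\ref{sec:deduction} derives Theorem~\ref{thm:answer} from Theorem~\ref{thm:translate}. The proof of Theorem~\ref{thm:translate} has two parts. Section~\ref{sec:selfcorrect} builds one program that computes $f(ax)$ from $f(x)$ and a word for $a\in\Gamma$, for most pairs $(a,x)$. Section~\ref{sec:decoding} recovers $f(kx)$ from the values $f(ax)$ with $a$ close to $k$. Section~\ref{sec:nogap} gives an example in which the spectral gap is absent and the conclusion fails.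

\section{Functionals and majority}\label{sec:functionals}

We compose and combine computations that may fail to produce an infinite output, so it is convenient to treat them as monotone maps on strings. For $\sigma,\tau\in 2^{\le\omega}$ we write $\sigma\subseteq\tau$ if $\sigma$ is a prefix of $\tau$, and $z|n$ for the prefix of $z$ of length $n$. Two sequences are \emph{compatible} if one is a prefix of the other.

A \emph{functional} is a computable map $\Phi\colon 2^{<\omega}\to2^{<\omega}$ such that $\sigma\subseteq\tau$ implies $\Phi(\sigma)\subseteq\Phi(\tau)$. For $z\in2^\omega$ put $\Phi(z)=\bigcup_n\Phi(z|n)\in2^{\le\omega}$. If $\Phi(z)$ is infinite, then $\Phi(z)\le_T z$. Conversely, let $\Phi_e(\sigma)$ be the longest string $\tau$ with $|\tau|\le|\sigma|$ such that for each $n<|\tau|$ the $e$-th oracle program, with oracle $\sigma$ and input $n$, halts within $|\sigma|$ steps with output $\tau(n)$ and without querying a position $\ge|\sigma|$. Each $\Phi_e$ is a functional, and $y\le_T z$ if and only if $\Phi_e(z)=y$ for some $e$. The relation $\Phi(z)=y$ on pairs of reals is Borel, since it says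 that for each $n$ there is $m$ with $y|n\subseteq\Phi(z|m)$.

\medskip\noindent\emph{Composition.} If $\Phi,\Psi$ are functionals, so is $\Phi\Psi=\Phi\circ\Psi$, and $(\Phi\Psi)(z)=\Phi(\Psi(z))$ also for infinite $z$. Indeed, if $\Psi(z)$ is infinite, then the strings $\Psi(z|n)$ are prefixes of $\Psi(z)$ of unbounded length; if $\Psi(z)$ is finite, then $\Psi(z|n)=\Psi(z)$ for all large $n$.

\medskip\noindent\emph{Majority.} For a finite nonempty set $W$ we write $\Pr_{u\in W}[\,\cdots]$ for the fraction of $u\in W$ with the stated property. Given $z_u\in2^{\le\omega}$ for $u\in W$, call a string $\tau$ \emph{popular} if $\Pr_{u\in W}[\tau\subseteq z_u]>\frac12$. Any two popular strings are prefixes of a common $z_u$, hence compatible, and we let $\mathrm{Maj}_{u\in W}\,z_u$ be the union of all popular strings.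

\begin{lemma}\label{lem:majority}
\begin{enumerate}
\item[(a)] If $y\in2^\omega$ and $\Pr_{u\in W}[z_u=y]>\frac12$, then $\mathrm{Maj}_{u\in W}\,z_u=y$.
\item[(b)] If $\Phi_u$ $(u\in W)$ are functionals, then $\sigma\mapsto\mathrm{Maj}_{u\in W}\,\Phi_u(\sigma)$ is a functional, and its value at $z\in 2^\omega$ is $\mathrm{Maj}_{u\in W}\,\Phi_u(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every prefix of $y$ is popular, so the union of all popular strings is an element of $2^{\le\omega}$ extending $y$. (b) A string popular for the family $(\Phi_u(\sigma))$ is a prefix of one of finitely many finite strings, so the majority is finite and computable from $\sigma$. It stays popular when $\sigma$ is extended, which gives monotonicity and shows that the value at $z$ is a prefix of $\mathrm{Maj}_u\Phi_u(z)$. Conversely, if $\tau$ is popular for $(\Phi_u(z))$, then, $W$ being finite, there is one $n$ with $\tau\subseteq\Phi_u(z|n)$ for all $u$ such that $\tau\subseteq\Phi_u(z)$, so $\tau$ is popular for $(\Phi_u(z|n))$.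
\end{proof}

We denote the functional in (b) by $\mathrm{Maj}_{u\in W}\,\Phi_u$.

\section{Hyperfinite relations}\label{sec:hyperfinite}

\begin{proof}[Proof of Proposition~\ref{prop:hyperfinite}]
By a theorem of Dougherty, Jackson and Kechris, every hyperfinite Borel equivalence relation is Borel reducible to $E_0$, where $x\mathrel{E_0}y$ means that $x(n)=y(n)$ for all large $n$. So it suffices to treat $E_0$. We build strings $a_n^0,a_n^1$ with $|a_n^0|=|a_n^1|>0$ and put
\[
F(s)=a_0^{s(0)}a_1^{s(1)}\cdots a_{n-1}^{s(n-1)}\quad(s\in2^n),\qquad f(x)=\bigcup_nF(x|n).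
\]
The map $f$ is continuous. Corresponding blocks have equal length, so if $x\mathrel{E_0}y$, then $f(x)$ and $f(y)$ differ in finitely many bits and $f(x)\equiv_Tf(y)$, whatever the blocks are. All the freedom goes into incomparability.

At stage $n$ the strings $F(s)$, $s\in 2^n$, are defined. Start with $\alpha^0=\alpha^1=\emptyset$ and treat in turn all tuples $(e,s,t,i)$ with $e\le n$, $s,t\in2^n$ and $i\in\{0,1\}$, keeping $|\alpha^0|=|\alpha^1|$. For a given tuple let $p=|F(t)\alpha^{1-i}|$ and ask whether some $\alpha'\supseteq\alpha^i$ satisfies $|\Phi_e(F(s)\alpha')|>p$.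
\begin{itemize}
\item If so, replace $\alpha^i$ by $\alpha'$, append to $\alpha^{1-i}$ the bit different from $\Phi_e(F(s)\alpha')(p)$, and pad the shorter string with zeros. Now $\Phi_e(z)$ and $z'$ differ at position $p$ whenever $z\supseteq F(s)\alpha^i$ and $z'\supseteq F(t)\alpha^{1-i}$.
\item If not, do nothing. Then $|\Phi_e(z)|\le p$ for every $z\supseteq F(s)\alpha^i$.
\end{itemize}
In both cases $\Phi_e(z)\ne z'$ for all reals $z\supseteq F(s)\alpha^i$ and $z'\supseteq F(t)\alpha^{1-i}$, and this persists when $\alpha^0,\alpha^1$ are extended later. At the end of the stage append a zero to both strings and let $a_n^0=\alpha^0$, $a_n^1=\alpha^1$.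

Suppose that $x$ and $y$ are not $E_0$-equivalent, and let $e\in\omega$. Choose $n\ge e$ with $x(n)\neq y(n)$, and let $s=x|n$, $t=y|n$, $i=x(n)$. Then $f(x)\supseteq F(s)a_n^i$ and $f(y)\supseteq F(t)a_n^{1-i}$, so the treatment of $(e,s,t,i)$ at stage $n$ gives $\Phi_e(f(x))\neq f(y)$. Hence $f(y)\not\le_Tf(x)$, and exchanging $x$ and $y$ gives $f(x)\not\le_Tf(y)$.
\end{proof}

\begin{remark}\label{rem:hidden}
To flip the $n$-th bit of $x$ inside $f(x)$ one needs the pair $(a_n^0,a_n^1)$ and its position, a finite amount of advice. The whole sequence of pairs is not computable from any $f(x)$: otherwise $f(x)$ could exchange every block for its partner and compute $f(x^*)$, where $x^*(n)=1-x(n)$, although $x^*$ is not $E_0$-equivalent to $x$. The reduction works because the advice needed to move around a class is hidden. For the relation $E$ we will show that finitely much advice already controls most of the class.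
\end{remark}

\section{The group $SL_3(\mathbb Z_3)$}\label{sec:group}

\subsection*{Congruence subgroups and conditional expectation}
The ring $\mathbb Z_3=\varprojlim\mathbb Z/3^j$ is a compact integral domain that contains $\mathbb Z$ and the inverses of all integers prime to $3$. Let $U_j$ be the kernel of the reduction map $K\to SL_3(\mathbb Z/3^j)$. It is an open normal subgroup, two elements lie in the same coset of $U_j$ exactly when they are congruent modulo $3^j$, and the cosets of the groups $U_j$ form a basis of clopen sets for $K$. There are at most $3^{9j}$ cosets of $U_j$ and they have equal measure, so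
\begin{equation}\label{eq:Uj}
\mu(U_j)\ge3^{-9j}.
\end{equation}
We use the standard fact that $\Gamma\to SL_3(\mathbb Z/3^j)$ is onto for every $j$. Thus $\Gamma$ meets every coset of $U_j$ (it is dense in $K$), and it permutes the cosets of $U_j$ transitively, by left and also by right multiplication.

For $\varphi\in L^1(K)$ let $\mathbb E_j\varphi(y)=\mu(U_j)^{-1}\int_{yU_j}\varphi\,d\mu$, the average of $\varphi$ over the coset of $y$. This is the conditional expectation on the finite algebra $\mathcal F_j$ of unions of cosets of $U_j$; it is defined at every point, and $\int_A\varphi\,d\mu=\int_A\mathbb E_j\varphi\,d\mu$ for $A\in\mathcal F_j$. The algebras $\mathcal F_j$ increase and generate the Borel sets, so L\'evy's 0--1 law says that $\mathbb E_j\varphi\to\varphi$ almost everywhere for every bounded Borel $\varphi$.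

\begin{lemma}\label{lem:ergodic}
If $\psi\in L^2(K)$ is invariant under left translation by $\Gamma$, or under right translation by $\Gamma$, then $\psi$ is almost everywhere constant.
\end{lemma}

\begin{proof}
Subtracting a constant, assume $\int\psi\,d\mu=0$. By transitivity and invariance, $\psi$ has the same integral over all cosets of $U_j$, so each of these integrals is $0$. The indicators of cosets span the locally constant functions, which are uniformly dense in $C(K)$ and hence dense in $L^2(K)$. So $\psi=0$.
\end{proof}

\subsection*{Two commuting actions}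
Let $e_{rs}$ be the matrix units and let $S$ consist of $I$ and the twelve matrices $I\pm e_{rs}$, $r\neq s$. This is a finite generating set of $\Gamma$ with $S=S^{-1}$ and $I\in S$. For a word $w=s_1\cdots s_n\in S^n$ let $\bar w\in\Gamma$ be its product and $w^{-1}=s_n^{-1}\cdots s_1^{-1}\in S^n$ its formal inverse. The left and right actions play symmetric roles, and we treat them together. A \emph{side} is a letter $d\in\{L,R\}$, and $d'$ denotes the other side. Put
\[
T^L_wx=\bar wx,\qquad T^R_wx=x\bar w^{-1}.
\]
These maps preserve $\mu$ and every $E$-invariant set, and for all words $v,w$,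
\begin{equation}\label{eq:commute}
T^d_{vw}=T^d_vT^d_w,\qquad T^d_{w^{-1}}=(T^d_w)^{-1},\qquad T^d_vT^{d'}_w=T^{d'}_wT^d_v .
\end{equation}
Let $M_d\psi(x)=|S|^{-1}\sum_{s\in S}\psi(T^d_sx)$. By the first identity in \eqref{eq:commute} and induction on $n$,
\[
M_d^n\psi(x)=|S|^{-n}\sum_{w\in S^n}\psi(T^d_wx);
\]
in particular $M_d^n1_D(x)=\Pr_{w\in S^n}[T^d_wx\in D]$.

\subsection*{Spectral gap}
Kazhdan's theorem that $SL_3(\mathbb Z)$ has property (T) gives $\delta>0$ such that in every unitary representation $\pi$ of $\Gamma$ without nonzero invariant vectors, each unit vector $v$ satisfies $\|\pi(s)v-v\|\ge\delta$ for some $s\in S$. Let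
\[
\kappa=\max\Bigl(1-\frac{\delta^2}{2|S|},\ 1-\frac2{|S|}\Bigr)<1 .
\]

\begin{lemma}\label{lem:gap}
For $g\in L^2(K)$, $n\ge0$ and each side $d$, $\ \|M_d^ng-\int g\,d\mu\|_2\le\kappa^n\|g\|_2$.
\end{lemma}

\begin{proof}
Let $L^2_0(K)$ be the space of functions of mean zero, with the unitary representations $\pi_L(a)\psi(x)=\psi(a^{-1}x)$ and $\pi_R(a)\psi(x)=\psi(xa)$ of $\Gamma$. By Lemma~\ref{lem:ergodic} they have no nonzero invariant vectors. Since $S=S^{-1}$, we have $M_d=|S|^{-1}\sum_s\pi_d(s)$ on $L^2_0(K)$, and $M_d$ is self-adjoint. For a unit vector $v\in L_0^2(K)$,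
\[
1-\langle M_dv,v\rangle=\frac1{|S|}\sum_{s}\bigl(1-\mathrm{Re}\langle\pi_d(s)v,v\rangle\bigr)=\frac1{2|S|}\sum_s\|\pi_d(s)v-v\|^2\ge\frac{\delta^2}{2|S|}.
\]
The term $s=I$ contributes $1$ to $\sum_s\mathrm{Re}\langle\pi_d(s)v,v\rangle$ and the others at least $-1$ each, so $\langle M_dv,v\rangle\ge-1+2/|S|$. The norm of a self-adjoint operator is the supremum of $|\langle M_dv,v\rangle|$ over unit vectors, so $\|M_d\|\le\kappa$ on $L_0^2(K)$. Finally $M_d$ fixes constants, and $g-\int g\,d\mu$ lies in $L_0^2(K)$ and has norm at most $\|g\|_2$.
\end{proof}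

In words: for any set $D$, the fraction of words $w$ of length $n$ with $T^d_wx\in D$ is close to $\mu(D)$, except for $x$ in a set that is exponentially small in $n$, at a rate that does not depend on $D$. This is the only use of property (T).

\section{From Theorem~\ref{thm:translate} to Theorem~\ref{thm:answer}}\label{sec:deduction}

Let $k_0=I-\frac12e_{12}\in K$. It is not in $\Gamma$, and it is computable, since $-\frac12\equiv\frac{3^j-1}2\pmod{3^j}$.

\begin{lemma}\label{lem:moves}
For almost every $x\in K$, the points $k_0x$ and $x$ are not $E$-equivalent.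
\end{lemma}

\begin{proof}
Fix $a,b\in\Gamma$; as there are countably many pairs, it suffices to show that the set of solutions $x$ of $k_0x=axb^{-1}$ is null. With $h=a^{-1}k_0$ the equation reads $x^{-1}hx=b^{-1}$. If $x_0$ is a solution, then $x$ is a solution if and only if $x^{-1}hx=x_0^{-1}hx_0$, that is, if and only if $xx_0^{-1}$ lies in the centralizer $C$ of $h$ in $K$. So the solution set is empty or a coset of the closed subgroup $C$.

Suppose $\mu(C)>0$. The cosets of $C$ are disjoint and of equal measure, so there are finitely many; the complement of $C$ is then a finite union of closed sets, and $C$ is open. Thus $C\supseteq U_j$ for some $j$, and $h$ commutes with $I+3^je_{rs}$ for all $r\ne s$, hence with $e_{rs}$, because $\mathbb Z_3$ has no torsion. Compare the $s$-th columns of $he_{rs}$ and $e_{rs}h$: the first is the $r$-th column of $h$, and the second has $h_{ss}$ in row $r$ and zeros elsewhere. So $h$ is diagonal with $h_{rr}=h_{ss}$, that is, $h=cI$. The entries of $h=a^{-1}k_0$ are rational and $c^3=\det h=1$, so $c=1$. Then $k_0=a\in\Gamma$, a contradiction.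
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}, assuming Theorem~\ref{thm:translate}]
Suppose that $\mu(Y)>0$ and that $f\colon Y\to2^\omega$ is Borel with $x\mathrel Ey\iff f(x)\equiv_Tf(y)$ on $Y$. Enumerate $\Gamma\times\Gamma=\{\gamma_n:n\in\omega\}$. The saturation $X=\bigcup_n\gamma_n\cdot Y$ is Borel and $E$-invariant. Its indicator is invariant under left translation by $\Gamma$ and is nonzero in $L^2(K)$, so $X$ is conull by Lemma~\ref{lem:ergodic}. For $x\in X$ let $g(x)=f(\gamma_n\cdot x)$ with $n$ least such that $\gamma_n\cdot x\in Y$. Then $g$ is Borel, and $x\mathrel Ey\iff g(x)\equiv_Tg(y)$ for $x,y\in X$, because each point has been replaced by an $E$-equivalent point of $Y$. In particular $g(x)=g(y)$ implies $x\mathrel Ey$, so $g$ is countable-to-one. By Theorem~\ref{thm:translate}, $g(k_0x)\equiv_Tg(x)$ and hence $k_0x\mathrel Ex$ for almost every $x$. This contradicts Lemma~\ref{lem:moves}.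

A Borel reduction of $E$ to $\le_T$ satisfies $x\mathrel Ey\iff f(x)\equiv_Tf(y)$, so the case $Y=K$ gives the first and the last assertions.
\end{proof}

\section{Self-correcting functionals}\label{sec:selfcorrect}

Fix $X$ and $f$ as in Theorem~\ref{thm:translate}. The hypothesis gives, for each $x$ and each $a\in\Gamma$, a program computing $f(ax)$ from $f(x)$, with no control on how it depends on $x$ and $a$. We remove the dependence on $x$ for finitely many $a$ at the cost of a set of measure $\varepsilon$, and then reach words of all lengths $t2^i$ without paying $\varepsilon$ again at each step.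

\subsection*{Parameters}
Fix $\varepsilon\in(0,\frac1{100})$, a rational $\rho\in(0,2^{-20})$, and $t\ge1$ with $\kappa^t\le\rho$. Let $W_i=S^{t2^i}$. Each $w\in W_{i+1}$ is uniquely $w_1w_2$ with $w_1,w_2\in W_i$, the set $W_i$ is closed under formal inverses, and Lemma~\ref{lem:gap} gives
\begin{equation}\label{eq:mix}
\Bigl\|M_d^{t2^i}g-\int g\,d\mu\Bigr\|_2\le\rho^{2^i}\|g\|_2\qquad(g\in L^2(K)).
\end{equation}

\subsection*{Finite advice}
We recall two facts. The Lusin--Novikov theorem: a Borel subset of a product of standard Borel spaces with countable vertical sections is a countable union of Borel graphs of partial functions. The Lusin--Souslin theorem: the image of a Borel set under an injective Borel map is Borel, and the inverse map is Borel.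

We may assume that $f$ is injective. Indeed, $\{(f(x),x):x\in X\}$ has countable vertical sections, so it is a union of Borel graphs $G_n$. Let $X^n$ be the set of $x$ for which $n$ is least with $(f(x),x)\in G_n$. These Borel sets partition $X$, and $f$ is injective on each. Replacing $f(x)$ by $0^n1f(x)$ for $x\in X^n$ makes $f$ injective and changes no Turing degree, so it affects neither the hypothesis nor the conclusion of the theorem.

\begin{lemma}\label{lem:advice}
There are functionals $\Psi^d_w$ $(w\in W_0$, $d\in\{L,R\})$ such that the Borel set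
\[
B=\{x\in X:\Psi^d_w(f(x))\ne f(T^d_wx)\text{ for some }w\in W_0\text{ and }d\}
\]
has measure less than $\varepsilon$.
\end{lemma}

\begin{proof}
For $x\in X$ let $e(x)$ be the finite tuple whose $(d,w)$-coordinate is the least $e$ with $\Phi_e(f(x))=f(T^d_wx)$. It exists because $T^d_wx\mathrel Ex$, and $x\mapsto e(x)$ is a Borel map with countably many values. A functional sees $f(x)$ and not $x$, so we must guess $e(x)$ from finitely many bits of $f(x)$.

Choose a finite nonempty set $V$ of tuples with $\mu\{x:e(x)\notin V\}<\varepsilon/2$, and let $A_v=\{f(x):e(x)=v\}$. Since $f$ is injective, the sets $A_v$ are pairwise disjoint and, by the Lusin--Souslin theorem, Borel. The measure $\nu=f_*\mu$ on $2^\omega$ is inner regular, so there are compact sets $C_v\subseteq A_v$ with $\nu(A_v\setminus C_v)<\varepsilon/(2|V|)$. Finitely many disjoint compact sets are at positive distance from each other, so there is $\ell$ such that no string of length $\ell$ is a prefix of elements of two different sets $C_v$. Define $\hat e\colon2^\ell\to V$ by $\hat e(\tau)=v$ if $\tau$ is a prefix of an element of $C_v$, and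 arbitrarily if there is no such $v$. If $e(x)\in V$ and $f(x)\in C_{e(x)}$, then $\hat e(f(x)|\ell)=e(x)$. Hence $\hat e(f(x)|\ell)=e(x)$ outside a set of measure less than $\varepsilon/2+|V|\cdot\varepsilon/(2|V|)=\varepsilon$.

Let $\Psi^d_w(\sigma)=\emptyset$ if $|\sigma|<\ell$, and otherwise $\Psi_w^d(\sigma)=\Phi_e(\sigma)$, where $e$ is the $(d,w)$-coordinate of $\hat e(\sigma|\ell)$. This map is monotone, and it is computable because $\hat e$ is a finite table. If $\hat e(f(x)|\ell)=e(x)$, then $x\notin B$.
\end{proof}

This lemma is the only place where the hypothesis that $f$ is countable-to-one is used: it makes the advice $e(x)$ a function of the oracle $f(x)$.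

\subsection*{Detours: a finite model}
Composing $n$ of the functionals $\Psi^L_w$ follows a path through $n$ points, each of which must avoid $B$. The composition is guaranteed only outside a union of $n$ translates of $B$, and the guarantee is void once $n\varepsilon\ge1$. The remedy is visible in a finite group.

\begin{example}\label{ex:finite}
Let $G$ be a finite group, $f\colon G\to2^\omega$, $B\subseteq G$ with $|B|<|G|/6$, and $a_1,a_2\in G$. Suppose that we have functionals $\Psi^L_{a_1},\Psi^L_{a_2}$ and $\Psi^R_u$ $(u\in G)$ with $\Psi^L_{a}(f(x))=f(ax)$ and $\Psi^R_u(f(x))=f(xu^{-1})$ for all $x\notin B$. The composition $\Psi^L_{a_1}\Psi^L_{a_2}$ may fail on $B\cup a_2^{-1}B$. Consider instead, for $u\in G$, the path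
\[
x\ \to\ xu^{-1}\ \to\ a_2xu^{-1}\ \to\ a_1a_2xu^{-1}\ \to\ a_1a_2x ,
\]
which is followed by $\Psi^R_{u^{-1}}\Psi^L_{a_1}\Psi^L_{a_2}\Psi^R_u$. Let $x\notin B$. The output is $f(a_1a_2x)$ if the three middle points avoid $B$. As $u$ runs through $G$, each middle point runs through $G$, so at most $3|B|<|G|/2$ values of $u$ are spoiled; if $|G|=8$ and $B$ is a single point, at least five of the eight detours succeed. By Lemma~\ref{lem:majority}, $\mathrm{Maj}_{u\in G}\Psi^R_{u^{-1}}\Psi^L_{a_1}\Psi^L_{a_2}\Psi^R_u$ computes $f(a_1a_2x)$ from $f(x)$ for every $x\notin B$. The bad set has not grown, so the construction can be repeated indefinitely.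
\end{example}

The path closes up because left and right multiplication commute. With the left action alone, a detour through $ux$ would have to continue to $ua_2x=(ua_2u^{-1})\,ux$, which calls for a functional for the longer word $ua_2u^{-1}$, and that is not yet available. This is why $E$ is generated by both actions.

In $K$ the detours come from a finite set of words, and by \eqref{eq:mix} they are only approximately equidistributed. Three changes result.

First, for $w=w_1w_2$ there is a small \emph{exceptional set} $Z^d_w$ of points $x$ from which too many detours are spoiled. Its measure will be at most $\eta_i=16\rho^{2^i}$ for $w\in W_i$. We cannot discard all these sets at once, since $\eta_i|W_i|\ge(\kappa|S|)^{t2^i}\ge11^{t2^i}$; each $Z^d_w$ stays attached to its word.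

Second, with detours in $W_0$ at every stage, the bound on $\mu(Z_w^d)$ given by \eqref{eq:mix} would stay of order $\rho^2$. In Section~\ref{sec:decoding} infinitely many bits are decoded with summable error, and this needs $\mu(Z^d_w)\to0$. So the detours at stage $i+1$ are taken from $W_i$, and the functionals for both sides are built simultaneously, each side providing detours for the other.

Third, the functionals used for the detours now have exceptional sets of their own. All first legs start at the same point $x$ and all last legs end at the same point $y$, so equidistribution does not protect them. We discard the points $x$ that are exceptional for many first legs, collecting them in a set $P_i$ of \emph{bad sources}, and the points $y$ for which many last legs are exceptional, collecting them in a set $Q_i$ of \emph{bad targets}. Markov's inequality bounds these additions by a multiple of $\eta_i$, which is summable.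

\subsection*{The recursion}
For $w=w_1w_2\in W_{i+1}$ with $w_1,w_2\in W_i$ and each side $d$ define
\begin{equation}\label{eq:recursion}
\Psi^d_w=\mathrm{Maj}_{u\in W_i}\ \Psi^{d'}_{u^{-1}}\Psi^d_{w_1}\Psi^d_{w_2}\Psi^{d'}_u .
\end{equation}
By Section~\ref{sec:functionals} these are functionals, and $(d,w,\sigma)\mapsto\Psi^d_w(\sigma)$ is computable, by recursion on $i$ from the finite table of Lemma~\ref{lem:advice}. Let $\eta_0=0$ and $\eta_i=16\rho^{2^i}$ for $i\ge1$. Since $\sum_{i\ge1}\rho^{2^i}\le\rho^2/(1-\rho^2)\le2\rho^2$,
\begin{equation}\label{eq:etasum}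
16\sum_i\eta_i\le2^9\rho^2\le2^{-31}.
\end{equation}

\begin{lemma}\label{lem:recursion}
There are Borel sets $P_0\subseteq P_1\subseteq\cdots$, $Q_0\subseteq Q_1\subseteq\cdots$ and $Z^d_w$ $(w\in\bigcup_iW_i$, $d\in\{L,R\})$ in $K$ such that for all $i$, all $w\in W_i$ and both sides $d$:
\begin{enumerate}
\item[(i)] if $x\in X$, $x\notin P_i$, $T^d_wx\notin Q_i$ and $x\notin Z^d_w$, then $\Psi^d_w(f(x))=f(T^d_wx)$;
\item[(ii)] $\mu(Z^d_w)\le\eta_i$;
\item[(iii)] $\mu(P_i)\le\varepsilon+16\sum_{j<i}\eta_j$ and $\mu(Q_i)\le16\sum_{j<i}\eta_j$.
\end{enumerate}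
\end{lemma}

\begin{proof}
For $i=0$ take $P_0=B$, $Q_0=\emptyset$ and $Z_w^d=\emptyset$. Suppose that stage $i$ is given.

\emph{Bad sources and targets.} Let
\begin{align*}
N&=\bigl\{x:\Pr\nolimits_{u\in W_i}[\,x\in Z^d_u\,]\ge\tfrac18\text{ for some side }d\bigr\},\\
N'&=\bigl\{y:\Pr\nolimits_{u\in W_i}[\,T^d_uy\in Z^d_{u^{-1}}\,]\ge\tfrac18\text{ for some side }d\bigr\}.
\end{align*}
For each side, the fraction in either definition has integral at most $\eta_i$ by (ii) and invariance of $\mu$, so by Markov's inequality it is $\ge\frac18$ on a set of measure at most $8\eta_i$. Thus $\mu(N),\mu(N')\le16\eta_i$. Put $P_{i+1}=P_i\cup N$ and $Q_{i+1}=Q_i\cup N'$; this gives (iii) at stage $i+1$.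

\emph{Exceptional sets.} Let $H=P_i\cup Q_i$. For $w=w_1w_2\in W_{i+1}$ and a side $d$ let
\[
D=D^d_w=H\ \cup\ (T^d_{w_2})^{-1}H\ \cup\ (T^d_w)^{-1}H\ \cup\ Z^d_{w_2}\ \cup\ (T^d_{w_2})^{-1}Z^d_{w_1},
\]
the set of points at which a detour should not land, and let
\[
Z^d_w=\bigl\{x:\Pr\nolimits_{u\in W_i}[\,T^{d'}_ux\in D\,]\ge\tfrac18\bigr\}=\bigl\{x:M_{d'}^{t2^i}1_D(x)\ge\tfrac18\bigr\}.
\]
By (ii), (iii) and \eqref{eq:etasum},
\[
\mu(D)\le3\bigl(\mu(P_i)+\mu(Q_i)\bigr)+2\eta_i\le3\bigl(\tfrac1{100}+2^{-30}\bigr)+2^{-31}\le\tfrac1{16}.
\]
So on $Z^d_w$ we have $M_{d'}^{t2^i}1_D-\mu(D)\ge\frac1{16}$, and Chebyshev's inequality with \eqref{eq:mix} gives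
\[
\mu(Z^d_w)\le16^2\,\bigl(\rho^{2^i}\bigr)^2\,\|1_D\|_2^2=256\,\rho^{2^{i+1}}\mu(D)\le16\rho^{2^{i+1}}=\eta_{i+1}.
\]
This is (ii) at stage $i+1$.

\emph{Correctness.} Let $x\in X$ and $y=T^d_wx$, with $x\notin P_{i+1}$, $y\notin Q_{i+1}$ and $x\notin Z^d_w$. For $u\in W_i$ put $x_u=T^{d'}_ux$. By \eqref{eq:commute}, $T^d_{w_1}T^d_{w_2}x_u=T^d_wx_u=T^{d'}_uy$, and $T^{d'}_{u^{-1}}$ sends this point to $y$. All points of the path
\[
x\ \to\ x_u\ \to\ T^d_{w_2}x_u\ \to\ T^d_wx_u=T^{d'}_uy\ \to\ y
\]
lie in $X$, which is $E$-invariant. By (i) at stage $i$, each leg is computed correctly under the three conditions in its row: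
\[
\begin{array}{c|c|l|l|l}
\text{leg}&\text{functional}&\text{source}&\text{target}&\text{exception}\\ \hline
1&\Psi^{d'}_u&x\notin P_i&x_u\notin Q_i&x\notin Z^{d'}_u\\
2&\Psi^d_{w_2}&x_u\notin P_i&T^d_{w_2}x_u\notin Q_i&x_u\notin Z^d_{w_2}\\
3&\Psi^d_{w_1}&T^d_{w_2}x_u\notin P_i&T^d_wx_u\notin Q_i&T^d_{w_2}x_u\notin Z^d_{w_1}\\
4&\Psi^{d'}_{u^{-1}}&T^d_wx_u\notin P_i&y\notin Q_i&T^{d'}_uy\notin Z^{d'}_{u^{-1}}
\end{array}
\]
The conditions $x\notin P_i$ and $y\notin Q_i$ hold. The six conditions asking that $x_u$, $T^d_{w_2}x_u$, $T^d_wx_u$ avoid $P_i$ and $Q_i$, and the exception conditions of legs 2 and 3, all hold if $x_u\notin D$. So all four legs are correct unless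
\[
\text{(a) }x\in Z^{d'}_u,\qquad\text{or (b) }x_u\in D,\qquad\text{or (c) }T^{d'}_uy\in Z^{d'}_{u^{-1}} .
\]
Each of these holds for a fraction less than $\frac18$ of the $u\in W_i$: (a) because $x\notin N$, (b) because $x\notin Z^d_w$, (c) because $y\notin N'$. For the remaining $u$, more than $\frac58$ of all, the composition in \eqref{eq:recursion} sends $f(x)$ to $f(y)$. By Lemma~\ref{lem:majority}, $\Psi^d_w(f(x))=f(y)$.
\end{proof}

From now on only the left side is needed. Let $P=\bigcup_iP_i$, $Q=\bigcup_iQ_i$, $\Psi_w=\Psi_w^L$ and $Z_w=Z^L_w$. By (iii) and \eqref{eq:etasum}, $\mu(P)\le\varepsilon+2^9\rho^2$ and $\mu(Q)\le2^9\rho^2$, and for all $i$ and $w\in W_i$,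
\begin{equation}\label{eq:correct}
x\in X\setminus P,\quad\bar wx\notin Q,\quad x\notin Z_w\quad\Longrightarrow\quad\Psi_w(f(x))=f(\bar wx).
\end{equation}

\section{Decoding $f(kx)$}\label{sec:decoding}

Fix $k\in K$. If $\bar w\equiv k\pmod{3^j}$, then $\bar wx$ is close to $kx$, and by \eqref{eq:correct} we can usually compute $f(\bar wx)$. But $f$ is only Borel, so a single value $f(\bar wx)$ says nothing about $f(kx)$. What L\'evy's 0--1 law gives is statistical: for almost every $x$ and every $m$, once $j$ is large, most points $y$ of the coset $kxU_j$ satisfy $f(y)|m=f(kx)|m$. Two problems remain. The points $\bar wx$ must sample the coset fairly (Lemma~\ref{lem:sampling}). And the algorithm does not know how large $j$ must be; it will wait for a $j$ at which the sample is nearly unanimous, and we must show that near unanimity is rarely wrong (Lemma~\ref{lem:confident}).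

\subsection*{Sampling a coset}
The coset has measure about $3^{-9j}$ or more, so the words must be long enough for the error in \eqref{eq:mix} to be small on that scale. For $j\ge1$ let $i(j)$ be the least $i\ge1$ with
\begin{equation}\label{eq:ij}
\rho^{2^i}\le\tfrac14\,3^{-9j}\,8^{-j};
\end{equation}
as $\rho$ is rational, $i(j)$ is computable from $j$. Let
\[
V_j=\{w\in W_{i(j)}:\bar w\equiv k\ (\mathrm{mod}\ 3^j)\}=\{w\in W_{i(j)}:\bar w\in kU_j\},
\]
a finite set computable from $j$ and $k\bmod3^j$. For Borel $\varphi\colon K\to[0,1]$ let $a_j\varphi(x)=|V_j|^{-1}\sum_{w\in V_j}\varphi(\bar wx)$ be the sample mean.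

\begin{lemma}\label{lem:sampling}
For $j\ge1$ the set $V_j$ is nonempty, and for every Borel $\varphi\colon K\to[0,1]$,
\[
\mu\{x:|a_j\varphi(x)-\mathbb E_j\varphi(kx)|\ge2^{-j}\}\le16^{-j}.
\]
\end{lemma}

\begin{proof}
Write $i=i(j)$, $\beta=\mu(U_j)$, $\bar\varphi(x)=\mathbb E_j\varphi(kx)\in[0,1]$ and $F_\varphi(x)=|W_i|^{-1}\sum_{w\in V_j}\varphi(\bar wx)$. The sum over $V_j$ is not an average over all words, but it becomes one on each coset. Let $C$ be a coset of $U_j$ and $x\in C$. By normality $U_jx=C$, so $\bar w\in kU_j$ if and only if $\bar wx\in kC$. Hence on $C$ we have $F_\varphi=M_L^{t2^i}g_C$ with $g_C=\varphi1_{kC}$. Also $kC$ is the coset of $kx$, so $\int g_C\,d\mu=\beta\bar\varphi(x)$ for $x\in C$. By \eqref{eq:mix},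
\[
\int_C|F_\varphi-\beta\bar\varphi|^2\,d\mu\le\Bigl\|M_L^{t2^i}g_C-\int g_C\,d\mu\Bigr\|_2^2\le\bigl(\rho^{2^i}\bigr)^2\|g_C\|_2^2 .
\]
The sets $kC$ partition $K$, so $\sum_C\|g_C\|_2^2=\|\varphi\|_2^2\le1$ and $\|F_\varphi-\beta\bar\varphi\|_2\le\rho^{2^i}$.

For $\varphi=1$ the function $F_1=|V_j|/|W_i|$ is constant, and $|F_1-\beta|\le\rho^{2^i}\le\beta/2$ by \eqref{eq:ij} and \eqref{eq:Uj}. So $F_1\ge\beta/2>0$ and $V_j\neq\emptyset$. For general $\varphi$, since $a_j\varphi=F_\varphi/F_1$,
\[
a_j\varphi-\bar\varphi=\frac{(F_\varphi-\beta\bar\varphi)+(\beta-F_1)\bar\varphi}{F_1},\qquad\|a_j\varphi-\bar\varphi\|_2\le\frac{2\rho^{2^i}}{\beta/2}\le8^{-j}.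
\]
Chebyshev's inequality gives the bound $64^{-j}/4^{-j}=16^{-j}$.
\end{proof}

We also need the sample to contain few words for which $x$ is exceptional. Let $\xi_j(x)=\Pr_{w\in V_j}[x\in Z_w]$. By Lemma~\ref{lem:recursion}(ii) and \eqref{eq:ij}, $\int\xi_j\,d\mu\le16\rho^{2^{i(j)}}\le4\cdot3^{-9j}8^{-j}\le8^{-j}$, so by Markov's inequality
\begin{equation}\label{eq:xi}
\mu\{x:\xi_j(x)\ge2^{-j}\}\le4^{-j}\qquad(j\ge1).
\end{equation}

\subsection*{Confident predictions}
The following estimate covers all scales $j$ at once, with no loss from a union bound.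

\begin{lemma}\label{lem:confident}
Let $\varphi\colon K\to\{0,1\}$ be Borel and $\theta>0$. Then
\[
\mu\{y:\varphi(y)=1\text{ and }\mathbb E_j\varphi(y)\le\theta\text{ for some }j\}\le\theta .
\]
\end{lemma}

\begin{proof}
Let $A_j$ be the set of $y$ for which $j$ is least with $\mathbb E_j\varphi(y)\le\theta$. The sets $A_j$ are disjoint, and $A_j\in\mathcal F_j$ because $\mathbb E_0\varphi,\dots,\mathbb E_j\varphi$ are constant on cosets of $U_j$. The set in question has measure
\[
\sum_j\int_{A_j}\varphi\,d\mu=\sum_j\int_{A_j}\mathbb E_j\varphi\,d\mu\le\theta\sum_j\mu(A_j)\le\theta.\qedhere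
\]
\end{proof}

\subsection*{The algorithm}
Fix an integer $c\ge1$. With oracle $z\oplus k$ and input $m$, search for $j\ge2m+c$ and $\sigma\in2^m$ such that
\begin{equation}\label{eq:vote}
\Pr\nolimits_{w\in V_j}[\,\sigma\subseteq\Psi_w(z)\,]>1-2^{-c}4^{-m},
\end{equation}
and output the first $\sigma$ found. Since $V_j$ is finite, \eqref{eq:vote} holds if and only if it holds with $z|n$ in place of $z$ for some $n$, and that condition on $(j,\sigma,n)$ is decidable from $z\oplus k$. So the search runs effectively through all triples $(j,\sigma,n)$. The tolerance $2^{-c}4^{-m}$ is chosen so that it remains summable after a union bound over the $2^m$ strings of length $m$, and the restriction $j\ge2m+c$ makes the sampling errors $2^{-j}$ no larger than the tolerance.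

We run the algorithm on $z=f(x)$ for $x$ in
\[
X^*=\{x\in X\setminus P:\ kx\in X\setminus Q\},
\]
whose complement has measure at most $\mu(P)+\mu(Q)\le\varepsilon+2^{10}\rho^2$. For a string $\sigma$ let $\varphi_\sigma$ and $\psi_\sigma$ be the indicator functions of
\[
\{y\in X\setminus Q:\sigma\not\subseteq f(y)\}\qquad\text{and}\qquad K\setminus\{y\in X\setminus Q:\sigma\subseteq f(y)\}.
\]
They differ only on $Q\cup(K\setminus X)$. At a target in $Q$ the output of $\Psi_w$ is unknown, so a vote for $\sigma$ only bounds $\varphi_\sigma$, while to secure a vote for $\sigma$ we must bound $\psi_\sigma$.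

\begin{lemma}[Soundness]\label{lem:sound}
There is a Borel set $H$ with $\mu(H)\le10\cdot2^{-c}$ such that for $x\in X^*\setminus H$, whenever \eqref{eq:vote} holds for $z=f(x)$, $\sigma\in2^m$ and $j\ge2m+c$, we have $\sigma=f(kx)|m$.
\end{lemma}

\begin{proof}
Let $\theta_m=3\cdot2^{-c}4^{-m}$ and $H=H_1\cup H_2\cup H_3$, where
\begin{align*}
H_1&=\{x:\xi_j(x)\ge2^{-j}\text{ for some }j\ge c\},\\
H_2&=\{x:|a_j\varphi_\sigma(x)-\mathbb E_j\varphi_\sigma(kx)|\ge2^{-j}\text{ for some }\sigma\text{ and }j\ge2|\sigma|+c\},\\
H_3&=\{x:\varphi_\sigma(kx)=1\text{ and }\mathbb E_j\varphi_\sigma(kx)\le\theta_{|\sigma|}\text{ for some }\sigma\text{ and }j\}.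
\end{align*}
By \eqref{eq:xi}, Lemma~\ref{lem:sampling}, and Lemma~\ref{lem:confident} together with invariance of $\mu$ under $x\mapsto kx$,
\begin{align*}
\mu(H_1)&\le\sum_{j\ge c}4^{-j}=\tfrac43\,4^{-c}\le2\cdot2^{-c},\\
\mu(H_2)&\le\sum_m2^m\sum_{j\ge2m+c}16^{-j}=\tfrac{16}{15}\,16^{-c}\sum_m2^{-7m}\le2\cdot2^{-c},\\
\mu(H_3)&\le\sum_m2^m\theta_m=3\cdot2^{-c}\sum_m2^{-m}=6\cdot2^{-c}.
\end{align*}
Let $x\in X^*\setminus H$ and suppose that \eqref{eq:vote} holds for $\sigma\in2^m$ and $j\ge2m+c$. If $w\in V_j$ satisfies $\varphi_\sigma(\bar wx)=1$ and $x\notin Z_w$, then $\bar wx\notin Q$, and \eqref{eq:correct} gives $\Psi_w(f(x))=f(\bar wx)\not\supseteq\sigma$. By \eqref{eq:vote} such $w$ form a fraction less than $2^{-c}4^{-m}$ of $V_j$, so $a_j\varphi_\sigma(x)\le2^{-c}4^{-m}+\xi_j(x)$. Since $x\notin H_1\cup H_2$ and $2^{-j}\le2^{-c}4^{-m}$,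
\[
\mathbb E_j\varphi_\sigma(kx)\le2^{-c}4^{-m}+2^{-j}+2^{-j}\le\theta_m .
\]
Since $x\notin H_3$, we get $\varphi_\sigma(kx)=0$. As $kx\in X\setminus Q$, this means $\sigma\subseteq f(kx)$.
\end{proof}

\begin{lemma}[Completeness]\label{lem:complete}
For almost every $x\in X^*$ and every $m$, condition \eqref{eq:vote} holds for $z=f(x)$, $\sigma=f(kx)|m$ and all large $j$.
\end{lemma}

\begin{proof}
For almost every $x$, the following hold as $j\to\infty$ for all of the countably many strings $\sigma$: $\mathbb E_j\psi_\sigma(kx)\to\psi_\sigma(kx)$, by L\'evy's 0--1 law and invariance of $\mu$; $a_j\psi_\sigma(x)-\mathbb E_j\psi_\sigma(kx)\to0$, by Lemma~\ref{lem:sampling} and the Borel--Cantelli lemma; and $\xi_j(x)\to0$, by \eqref{eq:xi} and the Borel--Cantelli lemma. Take such an $x\in X^*$ and let $\sigma=f(kx)|m$. Then $\psi_\sigma(kx)=0$ because $kx\in X\setminus Q$, so $a_j\psi_\sigma(x)+\xi_j(x)\to0$. If $w\in V_j$ has $\psi_\sigma(\bar wx)=0$ and $x\notin Z_w$, then $\bar wx\notin Q$ and $\sigma\subseteq f(\bar wx)=\Psi_w(f(x))$ by \eqref{eq:correct}. The fraction of such $w$ is at least $1-a_j\psi_\sigma(x)-\xi_j(x)$,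 which exceeds $1-2^{-c}4^{-m}$ for large $j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:translate}]
For almost every $x\in X^*\setminus H$ and every $m$, the search with oracle $f(x)\oplus k$ and input $m$ halts by Lemma~\ref{lem:complete}, and by Lemma~\ref{lem:sound} its output is $f(kx)|m$, whichever witness it finds first. Hence the Borel set of $x\in X\cap k^{-1}X$ with $f(kx)\not\le_Tf(x)\oplus k$ has measure at most
\[
\varepsilon+2^{10}\rho^2+10\cdot2^{-c}.
\]
This set does not depend on $\varepsilon$, $\rho$, $c$ or the advice of Lemma~\ref{lem:advice}. Letting $\varepsilon,\rho\to0$ and $c\to\infty$ shows that it is null.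

Let $k$ be computable. Then $f(kx)\le_Tf(x)$ for almost every $x$. The inverse $k^{-1}$ is the adjugate of $k$, whose entries are integer polynomials in the entries of $k$, so $k^{-1}$ is computable too, and $f(k^{-1}y)\le_Tf(y)$ for almost every $y$. Substituting $y=kx$, which preserves $\mu$, gives $f(x)\le_Tf(kx)$ for almost every $x$.
\end{proof}

With Section~\ref{sec:deduction}, this completes the proof of Theorem~\ref{thm:answer}.

\section{Without a spectral gap}\label{sec:nogap}

The proof used that $\Gamma$ is a finitely generated dense subgroup of $K$, that there are two commuting actions, and that the averaging operators have a spectral gap. The following example has the first two features and lacks the third, and the analog of Theorem~\ref{thm:translate} fails for it.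

\begin{example}\label{ex:odometer}
Replace $(K,\Gamma)$ by the additive groups $(\mathbb Z_3,\mathbb Z)$, with Haar measure, and let $x\mathrel Fy$ mean $x-y\in\mathbb Z$. The group $\mathbb Z$ is dense and generated by one element, and the left and right actions commute because the group is abelian.

There is no spectral gap. Let $S\subseteq\mathbb Z$ be finite and symmetric, and $M\psi(x)=|S|^{-1}\sum_{s\in S}\psi(x+s)$. For $j\ge1$ the function $\chi_j(x)=\exp\bigl(2\pi i\,(x\bmod3^j)/3^j\bigr)$ has mean zero, and $M\chi_j=\lambda_j\chi_j$ with $\lambda_j=|S|^{-1}\sum_{s}\cos(2\pi s/3^j)\to1$.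

The restriction of $F$ to the invariant conull set $X=\mathbb Z_3\setminus\mathbb Z$ is hyperfinite. Write $x=\sum_nx_n3^n$ with digits $x_n\in\{0,1,2\}$. If the digits of $x$ and $y$ agree from some position on, then $x-y\in\mathbb Z$. Conversely, adding $1$ to $x$ changes only the digits up to the first one different from $2$, and such a digit exists unless $x=-1$; so for $x\in X$ and every integer $r$, the digits of $x$ and $x+r$ agree from some position on. Thus $F$ on $X$ is the increasing union of the relations ``$x_n=y_n$ for all $n\ge N$'', whose classes have $3^N$ elements.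

By Proposition~\ref{prop:hyperfinite} there is a Borel reduction $f$ of $F$ on $X$ to $\le_T$. It is countable-to-one and sends equivalent points to Turing equivalent reals. The element $k=-\frac12$ is computable and not an integer, so $f(x+k)\not\le_Tf(x)$ whenever $x$ and $x+k$ both lie in $X$.
\end{example}

In this example finite advice is still available for finitely many translations, exactly as in Lemma~\ref{lem:advice}, and detours still close up. What is lost is \eqref{eq:mix}, the bound uniform in $D$ that controls the exceptional sets in Lemma~\ref{lem:recursion} and the sampling error in Lemma~\ref{lem:sampling}.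

\begin{thebibliography}{9}

\bibitem{RMC}
\emph{Results on Martin's Conjecture},
\texttt{https://math.ucla.edu/\textasciitilde pglutz/thesis.pdf}.

\end{thebibliography}
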